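\title{Non-linear pro-$p$ groups with graded Lie algebra $\mathfrak{sl}_n(\mathbb F_p)\otimes t\mathbb F_p[t]$}

\begin{abstract}
Let $p$ be an odd prime and $n\ge 2$. We construct a pro-$p$ group $G$ whose graded Lie algebra with respect to the lower central series is $\mathfrak{sl}_n(\mathbb F_p)\otimes t\mathbb F_p[t]$, the Lie algebra of the first congruence subgroup of $SL_n(\mathbb F_p[[t]])$, but which is not isomorphic to a closed subgroup of $GL_d(\mathcal R)$ for any $d$ and any commutative profinite ring $\mathcal R$. The case $p\mid n$ is included, and $G$ is hereditarily just-infinite. The group is the congruence subgroup with its multiplication twisted by automorphisms of $\mathbb F_p[[t]]$; the twist is a limit of finite twists, each obtained from the previous one by solving an embedding problem by means of deeply ramified Artin--Schreier extensions.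
\end{abstract}

\section{Introduction}

\subsection{The question}

For a pro-$p$ group $G$ let $\gamma_1(G)=G$ and let $\gamma_{i+1}(G)=\overline{[\gamma_i(G),G]}$ be the closed subgroup generated by the commutators $[x,y]=x^{-1}y^{-1}xy$ with $x\in\gamma_i(G)$, $y\in G$. Group commutators induce a Lie bracket on
\[
L(G)=\bigoplus_{i\ge1}\gamma_i(G)/\gamma_{i+1}(G),
\]
and make it a graded Lie ring. It is a first approximation to $G$: it records commutators, but only up to their leading terms.

The example to keep in mind is the first congruence subgroup $S=SL_n^1(\mathbb F_p[[t]])$, the group of matrices of determinant $1$ that are congruent to $1$ modulo $t$. If $g=1+t^iX+\cdots$ and $g'=1+t^jY+\cdots$ lie in $S$, then $X$ and $Y$ have trace $0$ and $[g,g']=1+t^{i+j}[X,Y]+\cdots$. For odd $p$ the Lie algebra $\mathfrak{sl}_n(\mathbb F_p)$ is perfect, the congruence filtration is the lower central series, and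
\[
L(S)\cong\mathfrak{sl}_n(\mathbb F_p)\otimes t\mathbb F_p[t],
\]
graded by the degree in $t$. (This is the case $\varphi=1$ of Lemma~\ref{lem:Gphi} below. For $p=2$ the algebra $\mathfrak{sl}_2(\mathbb F_2)$ is nilpotent, and this description fails for $n=2$.)

Call a pro-$p$ group \emph{linear} if it is isomorphic, as a topological group, to a closed subgroup of $GL_d(\mathcal R)$ for some $d\ge1$ and some commutative profinite ring $\mathcal R$, that is, an inverse limit of finite commutative rings. The group $S$ is linear. Let $p$ be odd. Does the Lie algebra of $S$ force linearity? For $n=2$ it does not: by \cite{nottf} there are non-linear pro-$p$ groups, moreover just-infinite and of finite width, with Lie algebra isomorphic to $\mathfrak{sl}_2(\mathbb F_p)\otimes t\mathbb F_p[t]$. This answers for $n=2$ a question posed by Barnea, and \cite{nottf} asks whether such groups exist for $n>2$. We show that they exist for all $n$, the case $p\mid n$ included. Isomorphisms between $L(G)$ and $\mathfrak{sl}_n(\mathbb F_p)\otimes t\mathbb F_p[t]$ are isomorphisms of graded Lie algebras.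

\begin{theorem}\label{thm:main}
Let $p$ be an odd prime and $n\ge2$. There is a pro-$p$ group $G$ with $L(G)\cong\mathfrak{sl}_n(\mathbb F_p)\otimes t\mathbb F_p[t]$ as graded Lie algebras which is not linear. Moreover, every nontrivial closed subgroup of $G$ normalized by an open subgroup of $G$ is open in $G$.
\end{theorem}

In particular $G$ is \emph{hereditarily just-infinite}: $G$ is infinite, and in every open subgroup $U$ of $G$ all nontrivial closed normal subgroups are open. The construction has enough freedom to give more. Here $\mathbb N=\{1,2,\dots\}$.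

\begin{theorem}\label{thm:supp}
\begin{enumerate}
\item[(a)] For the group $G$ constructed below, every continuous homomorphism from an open subgroup of $G$ to $GL_d(\mathcal R)$, with $d\ge1$ and $\mathcal R$ any commutative profinite ring, has finite image.
\item[(b)] For each odd $p$ and each $n\ge2$ there are exactly $2^{\aleph_0}$ isomorphism classes of groups as in Theorem~\ref{thm:main}.
\item[(c)] For every $f:\mathbb N\to\mathbb N$ the group $G$ can be chosen to contain an element $h$ of infinite order with $h^{p^k}\in\gamma_{f(k)}(G)$ for all $k\ge1$. In contrast, if a pro-$p$ group $\Gamma$ is a closed subgroup of $GL_d(E)$, where $E$ is a local field of characteristic $p$, and $x\in\Gamma$ has infinite order, then there is a constant $c$ with $x^{p^k}\notin\gamma_i(\Gamma)$ for all $k\ge0$ and all $i>cp^k$.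
\item[(d)] Let $p$ be any prime and let $\mathbf G\subseteq GL_d$ be a smooth closed subgroup scheme over $\mathbb F_p$ whose Lie algebra $\mathfrak g$ is a simple non-abelian Lie algebra over $\mathbb F_p$. Suppose that there is a homomorphism $u:\mathbb G_a\to\mathbf G$ over $\mathbb F_p$ which is a closed immersion. Then there is a non-linear hereditarily just-infinite pro-$p$ group $G$ with $L(G)\cong\mathfrak g\otimes t\mathbb F_p[t]$.
\end{enumerate}
\end{theorem}

\subsection{The idea}

The Lie algebra $L(G)$ is built from commutators and does not record $p$-th powers. In $S$ we have $(1+x)^p=1+x^p$, so the element $h=1+tE_{12}$ has order $p$. In a group with the same Lie algebra an element with the same leading term might have infinite order, and its $p^k$-th powers might go to $1$ arbitrarily fast. Part (c) of Theorem~\ref{thm:supp} shows why this matters: in a linear group over a local field of characteristic $p$ the depth of $x^{p^k}$ in the lower central series, for $x$ of infinite order, is at most a constant times $p^k$. Over a local field of characteristic $0$ the obstruction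 is the opposite one: there the $p^k$-th powers are too shallow for a group in which $x^{p^k}\in\gamma_{p^k}(G)$ for every $x$. The strong normal subgroup property in Theorem~\ref{thm:main} reduces arbitrary profinite rings to these two kinds of fields.

To change the $p$-power map without changing $L(G)$ we replace the multiplication of $S$ by
\[
g\circ g'=g\cdot\varphi(g)(g'),
\]
where $\varphi(g)$ is an automorphism of $\mathbb F_p[[t]]$, applied to the entries of $g'$. If $\varphi(g)$ is close enough to $1$, depending on $g$, leading terms of commutators do not change. For $\circ$ to be associative $\varphi$ should be a homomorphism, but for the multiplication $\circ$ that $\varphi$ itself defines. This circularity is the main difficulty. Section~\ref{sec:first} carries out one twist by hand. Section~\ref{sec:twisted} treats general twists. Section~\ref{sec:ext} proves the extension statement that allows us to iterate, and Section~\ref{sec:constr} constructs $G$. Sections~\ref{sec:normal} and \ref{sec:nonlin} prove the normal subgroup property and non-linearity, and Section~\ref{sec:supp}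 proves Theorem~\ref{thm:supp}. Except where stated otherwise $p$ is odd and $n\ge2$.

\section{One twist, by hand}\label{sec:first}

\subsection{Matrices and substitutions}

Let $R=\mathbb F_p[[t]]$, $K=\mathbb F_p((t))$, let $v$ be the $t$-adic valuation, and let $\mathfrak g=\mathfrak{sl}_n(\mathbb F_p)$. For $i\ge1$ put
\[
S^i=\ker\bigl(SL_n(R)\to SL_n(R/t^i)\bigr),\qquad S=S^1 .
\]
The map $1+t^iX+\cdots\mapsto X\in M_n(\mathbb F_p)$ induces an isomorphism $S^i/S^{i+1}\cong\mathfrak g$. Indeed, the trace of $X$ is $0$ because $\det(1+t^iX+\cdots)\equiv1+t^i\,\mathrm{tr}X\bmod t^{i+1}$, and all of $\mathfrak g$ is reached through the elements $1+t^iE_{ab}$ ($a\ne b$) and the diagonal matrices with two entries $1+t^i$, $(1+t^i)^{-1}$ and all others $1$.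

Let $\mathcal N$ be the group of continuous ring automorphisms $\alpha$ of $R$ with $\alpha(t)\equiv t\bmod t^2$. Such an $\alpha$ is the substitution $f(t)\mapsto f(\alpha(t))$, every element of $t+t^2R$ occurs as $\alpha(t)$, and $\alpha$ extends to $K$, preserving $v$. For $r\ge1$ put
\[
\mathcal N^r=\{\alpha\in\mathcal N:\alpha(t)\equiv t\bmod t^{r+1}\}.
\]
This is the kernel of the action of $\mathcal N$ on $R/t^{r+1}$, so it is normal in $\mathcal N=\mathcal N^1$; it has index $p^{r-1}$, and $\mathcal N=\varprojlim\mathcal N/\mathcal N^r$ is a pro-$p$ group. An element of $\mathcal N^r\setminus\mathcal N^{r+1}$ is said to have \emph{depth} $r$; the identity has depth $\infty$. For $\alpha,\beta\in\mathcal N$,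
\begin{equation}\label{eq:congr}
\alpha\in\beta\mathcal N^r\iff\alpha(t)\equiv\beta(t)\bmod t^{r+1}\iff\alpha(f)\equiv\beta(f)\bmod t^{r+1}\ \text{ for all }f\in R.
\end{equation}
Since $\alpha(t^j)=t^j(\alpha(t)/t)^j$, we have for $\alpha\in\mathcal N^r$ and $j\in\mathbb Z$
\begin{equation}\label{eq:depth}
(\alpha-1)(t^jR)\subseteq t^{j+r}R,
\end{equation}
\begin{equation}\label{eq:lead}
\alpha(t^j)\equiv t^j+jc\,t^{j+r}\bmod t^{j+r+1}\quad\text{if }\alpha(t)\equiv t+ct^{r+1}\bmod t^{r+2}.
\end{equation}
The group $\mathcal N$ acts on $S$ entrywise and continuously, and preserves each $S^i$. In the semidirect product $S\rtimes\mathcal N$ we have $(g,\alpha)(g',\beta)=(g\,\alpha(g'),\alpha\beta)$.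

For $y\in tR$ let $u(y)=1+yE_{12}\in S$. Then
\begin{equation}\label{eq:u}
u(y)u(y')=u(y+y'),\qquad u(y)^p=1,\qquad \alpha(u(y))=u(\alpha(y))\quad(\alpha\in\mathcal N).
\end{equation}
Throughout, $h=u(t)$.

\subsection{The first twist}

Let $r=1+ap$ with $a\ge1$. In $\mathcal N$ there is an element $\alpha$ of order $p$ and depth $r$, given by translation of $t^{-r}$:
\[
\alpha(t)=t(1-rt^r)^{-1/r}=t+t^{r+1}+\cdots,\qquad \alpha(t^{-r})=t^{-r}-r .
\]
As $1$-units have unique $r$-th roots, $\alpha^i(t)=t(1-irt^r)^{-1/r}$ for all $i$, and $\alpha$ has order exactly $p$. For $g=1+tX+\cdots\in S$ with $X=(x_{ab})$ put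
\[
\varphi(g)=\alpha^{x_{12}},\qquad g\circ g'=g\cdot\varphi(g)(g').
\]
By \eqref{eq:depth} $\alpha$ acts trivially on $S/S^2$. Hence $g\circ g'\equiv gg'\bmod S^2$ and $\varphi(g\circ g')=\varphi(g)\varphi(g')$, that is, $g\mapsto(g,\varphi(g))$ identifies $(S,\circ)$ with a subset of $S\rtimes\mathcal N$ closed under multiplication. Section~\ref{sec:twisted} will show that it is a subgroup with the same graded Lie algebra as $S$; the point is that $r\ge2$.

The order of $h$ has changed. From \eqref{eq:u}, $h\circ u(y)=u(t+\alpha(y))$, so the $p$-th power of $h$ for the law $\circ$ is $u\bigl(\sum_{i<p}\alpha^i(t)\bigr)$. Since $r\equiv1\bmod p$,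
\[
\sum_{i=0}^{p-1}\alpha^i(t)=\sum_{i\in\mathbb F_p}t(1-it^r)^{-1/r}=\sum_{k\ge0}\binom{-1/r}{k}(-1)^k\Bigl(\sum_{i\in\mathbb F_p}i^k\Bigr)t^{1+rk}.
\]
The inner sum is $0$ for $0\le k<p-1$ and $-1$ for $k=p-1$. The polynomial $\binom xk$ with $k=p-1$ has denominator prime to $p$, so $\binom{-1/r}{p-1}\equiv\binom{-1}{p-1}=(-1)^{p-1}\bmod p$. Therefore
\[
\sum_{i=0}^{p-1}\alpha^i(t)\equiv-t^{1+r(p-1)}\bmod t^{1+rp}.
\]
So $h$ has order $p^2$ in the twisted group, and its $p$-th power lies in $S^{1+r(p-1)}$, as deep as we like, because $r=1+ap$ is at our disposal.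

\subsection{What has to be iterated}\label{ssec:iterate}

The twisted group is still linear: on the open subgroup $S^2$ the law $\circ$ is matrix multiplication, and we can induce the representation of $S^2$ on $R^n$. To leave the linear groups we use infinitely many twists, each multiplying the order of $h$ by $p$. For the second twist, $\varphi(h)$ should have order $p^2$. So we need an embedding into $\mathcal N$ of some finite quotient $B$ of $(S,\circ)$ in which $h$ has order $p^2$. An arbitrary embedding will not do: if it is not close to the old $\varphi$, it may change the law $\circ$ on that very quotient. There is room for a good choice because of two facts.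
\begin{itemize}
\item The law $\circ$ modulo $S^N$, $N\ge2$, depends only on $\varphi$ modulo $\mathcal N^{N-1}$. So $\varphi$ may be changed deep in $\mathcal N$ without affecting the quotient $B$ from which the change is made.
\item Let $B\to A$ be a surjection of finite $p$-groups and let $A\subseteq\mathcal N$. For any prescribed $r$ there is an embedding of $B$ into $\mathcal N$ which agrees modulo $\mathcal N^r$ with the composite $B\to A\subseteq\mathcal N$ (Proposition~\ref{prop:ext}).
\end{itemize}

\section{Twisted congruence subgroups}\label{sec:twisted}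

\subsection{A filtration by operators}

Let $V=R^n$. The group $S\rtimes\mathcal N$ acts on $V$ by $(g,\alpha)x=g\,\alpha(x)$. The action is faithful: constant vectors $x\in\mathbb F_p^n$ determine $g$, and then $\alpha$ is determined. We treat elements of $S\rtimes\mathcal N$ as operators; thus $(g,\alpha)=g\alpha$ and $\alpha g=\alpha(g)\alpha$. For $i\ge0$ let $\mathrm{End}_i$ be the set of additive maps $T:V\to V$ with $T(t^jV)\subseteq t^{j+i}V$ for all $j\ge0$. Then $\mathrm{End}_i\mathrm{End}_j\subseteq\mathrm{End}_{i+j}$. For $i\ge1$ put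
\[
U_i=\{\sigma\in S\rtimes\mathcal N:\sigma-1\in\mathrm{End}_i\}.
\]

\begin{lemma}\label{lem:U}
(a) $U_1=S\rtimes\mathcal N$; the $U_i$ are normal subgroups; $[U_i,U_j]\subseteq U_{i+j}$; if $\sigma\in U_i$, then $\sigma^{p^k}\in U_{ip^k}$.

(b) Let $X,Y\in M_n(\mathbb F_p)$ and $\sigma,\tau\in S\rtimes\mathcal N$ with $\sigma-1\equiv t^iX\bmod\mathrm{End}_{i+1}$ and $\tau-1\equiv t^jY\bmod\mathrm{End}_{j+1}$, where $i,j\ge1$. Then $[\sigma,\tau]-1\equiv t^{i+j}[X,Y]\bmod\mathrm{End}_{i+j+1}$.
\end{lemma}

\begin{proof}
For $(g,\alpha)\in S\rtimes\mathcal N$ we have $g\alpha-1=(g-1)\alpha+(\alpha-1)\in\mathrm{End}_1$ by \eqref{eq:depth}, so $U_1=S\rtimes\mathcal N$. The $U_i$ are normal subgroups by the identities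
\[
\sigma\tau-1=(\sigma-1)\tau+(\tau-1),\quad \sigma^{-1}-1=-\sigma^{-1}(\sigma-1),\quad \tau^{-1}\sigma\tau-1=\tau^{-1}(\sigma-1)\tau .
\]
The statements about commutators, including (b), follow from the identity
\begin{equation}\label{eq:comm}
\sigma^{-1}\tau^{-1}\sigma\tau-1=\sigma^{-1}\tau^{-1}(\sigma\tau-\tau\sigma)=\sigma^{-1}\tau^{-1}\bigl((\sigma-1)(\tau-1)-(\tau-1)(\sigma-1)\bigr),
\end{equation}
valid for invertible elements of any ring, and from $\sigma^{-1}\tau^{-1}-1\in\mathrm{End}_1$. As $pV=0$, $\sigma^{p^k}-1=(\sigma-1)^{p^k}$, which gives the last statement of (a).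
\end{proof}

\begin{lemma}\label{lem:sl}
$\mathfrak g=\mathfrak{sl}_n(\mathbb F_p)$ is perfect, and an ideal $I$ of $\mathfrak g$ that contains a non-scalar matrix $X$ is equal to $\mathfrak g$.
\end{lemma}

\begin{proof}
Perfectness follows from $E_{aa}-E_{bb}=[E_{ab},E_{ba}]$ and $[E_{aa}-E_{bb},E_{ab}]=2E_{ab}$, as $p$ is odd.

For $a\ne b$ we have
\begin{equation}\label{eq:double}
[[X,E_{ba}],E_{ba}]=-2E_{ba}XE_{ba}=-2x_{ab}E_{ba}.
\end{equation}
So if some off-diagonal $x_{ab}\ne0$, then $E_{ba}\in I$. If $X$ is diagonal with $x_{aa}\ne x_{bb}$, then $[X,E_{ab}]=(x_{aa}-x_{bb})E_{ab}\in I$. Hence $I$ contains some $E_{ab}$ with $a\ne b$. Now suppose $E_{ab}\in I$. By \eqref{eq:double} with $X=E_{ab}$ also $E_{ba}\in I$, and $E_{ac}=[E_{ab},E_{bc}]\in I$ for $c\ne a,b$. So all $E_{ac}$ with $c\ne a$ lie in $I$, and, by \eqref{eq:double} again, so do their transposes $E_{ca}$. The same argument applied to $E_{ca}$ shows that $I$ contains all off-diagonal matrix units of row $c$, for every $c$. So $I$ contains all $E_{cd}$ with $c\ne d$ and their brackets $E_{cc}-E_{dd}$, and $I=\mathfrak g$.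
\end{proof}

\subsection{Admissible maps}

\begin{definition}
A continuous map $\varphi:S\to\mathcal N$ is \emph{admissible} if
\begin{enumerate}
\item[(A1)] $\varphi(S^i)\subseteq\mathcal N^{i+1}$ for all $i\ge1$;
\item[(A2)] $\varphi\bigl(g\cdot\varphi(g)(g')\bigr)=\varphi(g)\varphi(g')$ for all $g,g'\in S$.
\end{enumerate}
\end{definition}

Let $\varphi$ be admissible and put $G_\varphi=\{(g,\varphi(g)):g\in S\}\subseteq S\rtimes\mathcal N$. This is closed, being the graph of a continuous map, and by (A2) it is closed under products. A nonempty closed subsemigroup of a profinite group is a subgroup, since $x^{k!-1}\to x^{-1}$. So $G_\varphi$ is a pro-$p$ group; it is $S$ with the law $g\circ g'=g\cdot\varphi(g)(g')$, and $\varphi$ is a homomorphism on it. We often write $g$ for $(g,\varphi(g))$. Put $G_\varphi^i=\{(g,\varphi(g)):g\in S^i\}$ for $i\ge1$.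

Condition (A1) is what keeps the Lie algebra unchanged: for $g\in S^i$ the operator $\varphi(g)-1$ lies in $\mathrm{End}_{i+1}$ and does not affect the leading term of $g$. With $\mathcal N^i$ in place of $\mathcal N^{i+1}$ it could contribute a derivation of $R$ to the leading term.

\begin{lemma}\label{lem:Gphi}
Let $\varphi$ be admissible, $G=G_\varphi$ and $G^i=G_\varphi^i$.
\begin{enumerate}
\item[(a)] $G^i=G\cap U_i$ is an open normal subgroup of $G$; its cosets are the sets $gS^i$; $|G:G^i|=p^{(n^2-1)(i-1)}$; $[G^i,G^j]\subseteq G^{i+j}$; if $x\in G$, then $x^{p^k}\in G^{p^k}$.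
\item[(b)] $\gamma_i(G)=G^i$ and, more generally, $\gamma_i(G^l)=G^{il}$ for all $i,l\ge1$; and $L(G)\cong\mathfrak g\otimes t\mathbb F_p[t]$ as graded Lie algebras.
\item[(c)] $G$ and all $G^l$ are topologically finitely generated, and no open subgroup of $G$ is nilpotent.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $(g,\alpha)\in U_i$, then applying it to constant vectors shows $g\equiv1\bmod t^i$, so $g\in S^i$. Conversely, let $g=1+t^iX+\cdots\in S^i$ and $\sigma=(g,\varphi(g))$. By (A1) and \eqref{eq:depth}, $\varphi(g)-1\in\mathrm{End}_{i+1}$, and therefore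
\begin{equation}\label{eq:leading}
\sigma-1=(g-1)\varphi(g)+(\varphi(g)-1)\equiv t^iX\bmod\mathrm{End}_{i+1}.
\end{equation}
So $G^i=G\cap U_i$, which is normal in $G$. It is open since $g\mapsto(g,\varphi(g))$ is a homeomorphism $S\to G$. As $\varphi(g)(S^i)=S^i$, the coset $g\circ S^i$ is $gS^i$, whence $|G:G^i|=|S:S^i|=p^{(n^2-1)(i-1)}$. The other statements come from Lemma~\ref{lem:U}(a).

(b) By \eqref{eq:leading} and $\sigma\tau-1=(\sigma-1)(\tau-1)+(\sigma-1)+(\tau-1)$ the map $\sigma\mapsto X$ is a homomorphism $G^i\to\mathfrak g$; it is surjective with kernel $G^{i+1}$, so $G^i/G^{i+1}\cong\mathfrak g$. We call $X$, or $t^iX$, the leading term of $\sigma$. By Lemma~\ref{lem:U}(b) leading terms of commutators are brackets of leading terms, so $\bigoplus_iG^i/G^{i+1}\cong\mathfrak g\otimes t\mathbb F_p[t]$.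

It remains to identify the lower central series. Let $a,l\ge1$ and $H=\overline{[G^a,G^l]}\subseteq G^{a+l}$. Let $b\ge a+l$. Then $G^{b-l}\subseteq G^a$, and as $\mathfrak g$ is perfect, commutators of elements of $G^{b-l}$ with elements of $G^l$ generate $G^b$ modulo $G^{b+1}$. So $H\cap G^b$ maps onto $G^b/G^{b+1}$ for all $b\ge a+l$. Since $H$ is closed and the $G^b$ form a base of neighborhoods of $1$, successive approximation gives $H=G^{a+l}$. By induction on $i$, $\gamma_i(G^l)=G^{il}$.

(c) $G^l/\gamma_2(G^l)=G^l/G^{2l}$ is finite, so the Frattini quotient of $G^l$ is finite. Every open subgroup contains some $G^l$, and $\gamma_i(G^l)=G^{il}\ne1$ for all $i$.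
\end{proof}

\begin{lemma}\label{lem:compare}
Let $\varphi,\varphi'$ be admissible and $\varphi(g)\in\varphi'(g)\mathcal N^r$ for all $g\in S$. If $N\le r+1$, then $G_\varphi/G_\varphi^N$ and $G_{\varphi'}/G_{\varphi'}^N$ are the same group structure on the set $S/S^N$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Gphi}(a) both quotients have $S/S^N$ as underlying set. By \eqref{eq:congr}, $g\,\varphi(g)(g')\equiv g\,\varphi'(g)(g')\bmod t^{r+1}$, so the two laws agree modulo $S^N$.
\end{proof}

\section{Extending finite groups of substitutions}\label{sec:ext}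

The following proposition and its proof are valid for every prime $p$.

\begin{proposition}\label{prop:ext}
Let $B\to A$, $b\mapsto\bar b$, be a surjective homomorphism of finite $p$-groups, $\iota:A\to\mathcal N$ an injective homomorphism, $r\ge1$, and let $\beta_0\in B$ have order $q$. There is an injective homomorphism $\iota':B\to\mathcal N$ such that
\begin{enumerate}
\item[(1)] $\iota'(b)\in\iota(\bar b)\mathcal N^r$ for all $b\in B$;
\item[(2)] $\sum_{i=0}^{q-1}\iota'(\beta_0)^i(t)\ne0$.
\end{enumerate}
\end{proposition}

Condition (2) is what will make the order of $h$ grow, as the computation in Section~\ref{sec:first} suggests. It costs only a conjugation (Step~1). The substance is (1), in the case where $B\to A$ has kernel of order $p$ (Step~2). Via $\iota$ the group $A$ acts on $K=\mathbb F_p((t))$. We build an extension $M/K$ of degree $p$ on which $B$ acts, extending the action of $A$ (Step~3). If it is totally ramified, then $M=\mathbb F_p((\pi))$ is again a Laurent series field, and $B$ acts on it by substitutions. But $\pi$ is not $t$, and we must compare the action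 of $b$ on $\pi$ with that of $\bar b$ on $t$. The norm does this: it commutes with $B$ and sends a uniformizer of $M$ to a uniformizer of $K$. It is multiplicative but not additive. It is, however, additive modulo a power of $t$ that goes to infinity with the ramification of $M/K$ (Step~5). So we want $M/K$ deeply ramified; we can achieve this because the solution of the embedding problem may be modified by elements of the fixed field $K^A$ (Step~4).

\begin{proof}
\emph{Step 1: condition (2) may be ignored.} Suppose that $\iota'$ is injective and satisfies (1). Let $\beta=\iota'(\beta_0)$, of order $q$, and $\mathrm{Tr}=\sum_{i<q}\beta^i$. By independence of characters $\mathrm{Tr}$ is not zero on $K$. It is linear over the fixed field of $\beta$, which contains nonzero elements of arbitrarily large valuation, namely powers of $\prod_{i<q}\beta^i(t)$. So $\mathrm{Tr}$ is not zero on $t^{r+1}R$, and there is $\delta\in t^{r+1}R$ with $\mathrm{Tr}(t+\delta)\ne0$. Let $\eta\in\mathcal N^r$ be such that $\eta^{-1}(t)=t+\delta$. Replace $\iota'$ by $\eta\iota'\eta^{-1}$. As $\mathcal N^r$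 is normal, this does not change $\iota'$ modulo $\mathcal N^r$, and the sum in (2) becomes $\sum_i\eta\beta^i\eta^{-1}(t)=\eta(\mathrm{Tr}(t+\delta))\ne0$.

\emph{Step 2: reduction to a central kernel of order $p$.} Let $C=\ker(B\to A)$. If $C=1$, take $\iota'(b)=\iota(\bar b)$. If $C\ne1$, the nontrivial normal subgroup $C$ of the $p$-group $B$ contains a subgroup $C_0$ of order $p$ that is central in $B$. By induction on $|C|$ we can treat $B/C_0\to A$, and then $B\to B/C_0$ with the embedding of $B/C_0$ just obtained. So we may assume that $C$ is central of order $p$ and identify $C=\mathbb F_p$. Choosing a section $A\to B$ with $1\mapsto1$ we write $B=\mathbb F_p\times A$ with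
\[
(\kappa,\sigma)(\kappa',\tau)=(\kappa+\kappa'+\varepsilon(\sigma,\tau),\sigma\tau),
\]
where $\varepsilon(\rho,\tau)-\varepsilon(\sigma\rho,\tau)+\varepsilon(\sigma,\rho\tau)-\varepsilon(\sigma,\rho)=0$ and $\varepsilon(1,\tau)=\varepsilon(\tau,1)=0$.

\emph{Step 3: an Artin--Schreier extension with action of $B$.} Let $A$ act on $K$ via $\iota$; it acts faithfully and preserves $v$. Let $K_0=K^A$, so that $K/K_0$ is Galois with group $A$. The trace $K\to K_0$ is not zero; choose $\theta\in K$ with $\sum_{\sigma\in A}\sigma(\theta)=1$. Put $\wp(x)=x^p-x$ and $c_\sigma=\sum_{\tau\in A}\varepsilon(\sigma,\tau)\,\sigma\tau(\theta)$. Reindexing the sum for $c_\sigma$ by $\tau\mapsto\rho\tau$ we get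
\[
c_\sigma+\sigma(c_\rho)-c_{\sigma\rho}=\sum_\tau\bigl(\varepsilon(\sigma,\rho\tau)+\varepsilon(\rho,\tau)-\varepsilon(\sigma\rho,\tau)\bigr)\,\sigma\rho\tau(\theta)=\varepsilon(\sigma,\rho),
\]
and $c_1=0$. The map $\wp$ is additive, commutes with $A$ and kills $\mathbb F_p$. So $\wp(c_\sigma)+\sigma(\wp(c_\rho))=\wp(c_{\sigma\rho})$, and for $a=-\sum_\tau\wp(c_\tau)\,\tau(\theta)$
\[
\sigma(a)=-\sum_\tau\bigl(\wp(c_{\sigma\tau})-\wp(c_\sigma)\bigr)\,\sigma\tau(\theta)=a+\wp(c_\sigma).
\]
The relation $\wp(c_\sigma)=\sigma(a)-a$ persists when an element of $K_0$ is added to $a$. Suppose that $a\notin\wp(K)$. Then $M=K(z)$ with $z^p-z=a$ has degree $p$ over $K$. For $(\kappa,\sigma)\in B$ the element $z+c_\sigma+\kappa$ is a root of $Z^p-Z-\sigma(a)$, so there is an automorphism of $M$ that extends $\sigma$ and maps $z$ to $z+c_\sigma+\kappa$. Composing two of them gives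
\[
(\kappa,\sigma)\bigl((\kappa',\tau)z\bigr)=z+c_\sigma+\kappa+\sigma(c_\tau)+\kappa'=z+c_{\sigma\tau}+\varepsilon(\sigma,\tau)+\kappa+\kappa'.
\]
So $B$ acts on $M$, faithfully, each $b$ acts on $K$ as $\iota(\bar b)$, and $M^C=K$.

\emph{Step 4: deep ramification.} Let $b_0=p(r+1)$ and $Y=\wp(K)+t^{-b_0}R$, an additive group. We claim that $K_0\not\subseteq Y$. Let $s$ be a uniformizer of $K_0$ for the restriction of $v$, which is discrete and nontrivial as $\prod_\sigma\sigma(t)\in K_0$; let $e=v(s)$ and $v_0=v/e$ on $K_0$. Let $\nu>0$ be prime to $p$ and suppose that $s^{-\nu}=\wp(x)+y$ with $x\in K$ and $v(y)\ge-b_0$. For $\sigma\in A$ we get $\wp(\sigma x-x)=y-\sigma y\in t^{-b_0}R$. Since $v(\wp(z))=p\,v(z)$ when $v(z)<0$, this gives $v(\sigma x-x)\ge-b_0$. Let $x_0=\sum_\sigma\sigma(\theta x)\in K_0$. Then $x-x_0=\sum_\sigma\sigma(\theta)(x-\sigma x)$ has valuation at least $v(\theta)-b_0$. So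
\[
s^{-\nu}-\wp(x_0)=\wp(x-x_0)+y
\]
has valuation $v\ge-b'$ with $b'$ depending only on $b_0$ and $\theta$. On the other hand its $v_0$-valuation is at most $-\nu$. Indeed, if $v_0(x_0)<-\nu/p$, it is $p\,v_0(x_0)<-\nu$. Otherwise $v_0(x_0)>-\nu/p$, as $p\nmid\nu$; then $v_0(\wp(x_0))>-\nu$, and it is exactly $-\nu$. Hence $-\nu e\ge-b'$, which fails for large $\nu$ prime to $p$. This proves the claim.

If $a\in Y$, we add to $a$ an element of $K_0\setminus Y$. So we may assume $a\notin Y$; in particular $a\notin\wp(K)$, and Step~3 applies. Now consider the following operation: as long as $v(a_1)=-pj<0$ for the current element $a_1$ (initially $a_1=a$), with leading coefficient $\kappa\in\mathbb F_p$, replace $a_1$ by $a_1-\wp(\kappa t^{-j})$. As $\kappa^p=\kappa$, this raises the valuation, and it keeps $a_1\notin Y$, hence $v(a_1)<-b_0$. So it stops, with an element $a'=a-\wp(x)$, for some $x\in K$, such that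
\[
v(a')=-b_1,\qquad b_1>b_0=p(r+1),\qquad p\nmid b_1 .
\]
The element $z'=z-x$ satisfies $z'^p-z'=a'$. Extend $v$ to $M$, uniquely since $K$ is complete. Then $v(z')=-b_1/p$, so $M/K$ is totally ramified with residue field $\mathbb F_p$. Let $w=pv$ be the normalized valuation of $M$ and $O_M$ its ring. By uniqueness of the extension, and as $B$ preserves $v$ on $K$, $w$ is $B$-invariant.

\emph{Step 5: the norm is almost a ring homomorphism.} Let $c\in C$ be the generator with $c(z')=z'+1$. Choose integers $k,q'$ with $-kb_1+pq'=1$. Then $\pi_1=z'^kt^{q'}$ is a uniformizer of $M$ and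
\[
c(\pi_1)/\pi_1=(1+1/z')^k\in1+\pi_1^{b_1}O_M .
\]
As $O_M=\mathbb F_p[[\pi_1]]$, it follows that $(c^i-1)O_M\subseteq\pi_1^{b_1}O_M$ for all $i$. Put $\mathrm{Nm}(x)=\prod_{i<p}c^i(x)\in K$. For $x\in O_M$ we have $\mathrm{Nm}(x)\equiv x^p\bmod\pi_1^{b_1}O_M$. Hence for $x,y\in O_M$ the element $\mathrm{Nm}(x+y)-\mathrm{Nm}(x)-\mathrm{Nm}(y)$ of $K$ has $w\ge b_1$, that is, $v\ge b_1/p$, and
\begin{equation}\label{eq:nm}
\mathrm{Nm}(x+y)\equiv\mathrm{Nm}(x)+\mathrm{Nm}(y)\bmod t^\rho R,\qquad \rho=\lceil b_1/p\rceil\ge r+2 .
\end{equation}
Let $\pi$ be any uniformizer of $M$ and $\hat t=\mathrm{Nm}(\pi)$; then $v(\hat t)=1$. For $f\in\mathbb F_p[[T]]$ we have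
\begin{equation}\label{eq:nmf}
\mathrm{Nm}(f(\pi))\equiv f(\hat t)\bmod t^\rho .
\end{equation}
Indeed, $\mathrm{Nm}(\kappa\pi^l)=\kappa^p\hat t^{\,l}=\kappa\hat t^{\,l}$ for $\kappa\in\mathbb F_p$, which with \eqref{eq:nm} takes care of the terms of degree less than $\rho$; and the remaining tail has $w\ge\rho$, so that its norm has $v\ge\rho$.

There is $f\in T\mathbb F_p[[T]]$, with nonzero linear coefficient, such that $f(\hat t)=t$. By \eqref{eq:nmf} the uniformizer $f(\pi)$ has norm congruent to $t$ modulo $t^\rho$. So we may choose $\pi$ with $\mathrm{Nm}(\pi)\equiv t\bmod t^\rho$.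

\emph{Step 6: conclusion.} Since $w$ is $B$-invariant, every $b\in B$ acts continuously on $O_M=\mathbb F_p[[\pi]]$, and $b(\pi)=f_b(\pi)$ with $f_b\in T\mathbb F_p[[T]]$. Since $C$ is central in $B$,
\[
\mathrm{Nm}(b(\pi))=b(\mathrm{Nm}(\pi))=\iota(\bar b)(\mathrm{Nm}(\pi))\equiv\iota(\bar b)(t)\bmod t^\rho,
\]
whereas $\mathrm{Nm}(f_b(\pi))\equiv f_b(\mathrm{Nm}(\pi))\equiv f_b(t)\bmod t^\rho$ by \eqref{eq:nmf}. Hence $f_b(t)\equiv\iota(\bar b)(t)\bmod t^{r+1}$; in particular $f_b(t)\equiv t\bmod t^2$. Let $\vartheta:R\to O_M$ be the isomorphism with $t\mapsto\pi$. The map $\iota'(b)=\vartheta^{-1}b\,\vartheta$ is an injective homomorphism from $B$ to the group of continuous automorphisms of $R$, and $\iota'(b)(t)=f_b(t)$. So $\iota'(B)\subseteq\mathcal N$, and (1) holds by \eqref{eq:congr}.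
\end{proof}

\section{Construction of the group}\label{sec:constr}

Recall $h=u(t)$. Let $\varphi$ be admissible and $\beta=\varphi(h)$. As $(u(t),\beta)(u(y),\beta^j)=(u(t+\beta(y)),\beta^{j+1})$ by \eqref{eq:u}, we have in $G_\varphi$
\begin{equation}\label{eq:power}
(h,\beta)^j=\Bigl(u\Bigl(\sum_{i<j}\beta^i(t)\Bigr),\beta^j\Bigr)\qquad(j\ge1).
\end{equation}

The group is obtained as a limit of twists $\varphi_m$ with finite image. Given $\varphi_m$, we take a finite quotient $B$ of $G_{\varphi_m}$ in which $h$ keeps its order, embed $B$ into $\mathcal N$ by Proposition~\ref{prop:ext}, close to $\varphi_m$, and let $\varphi_{m+1}$ be the composite map $S\to B\to\mathcal N$.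

Precisely, we construct admissible maps $\varphi_m$ ($m\ge0$) and integers $1=N_0<N_1<\cdots$ and $r_1\le r_2\le\cdots$ such that, with $G_m=G_{\varphi_m}$,
\begin{enumerate}
\item[(i)] $\varphi_m(g)=1$ if and only if $g\in S^{N_m}$, and $\varphi_m(g)$ depends only on $gS^{N_m}$;
\item[(ii)] $h$ has order exactly $p^{m+1}$ in $G_m$;
\item[(iii)] $\varphi_{m+1}(g)\in\varphi_m(g)\mathcal N^{r_{m+1}}$ for all $g$, and
$r_{m+1}\ge\max\{N_{m+1},\ (m+1)p^{m+1},\ 2N_m+p+1\}$;
\item[(iv)] $h^{p^m}\notin G_m^{N_{m+1}}$, the power being taken in $G_m$.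
\end{enumerate}
The three lower bounds for $r_{m+1}$ have different purposes. The first makes $\varphi_{m+1}$ compatible with the multiplication that it defines. The second puts the powers of $h$ deep in the lower central series. The third is for the normal subgroup property when $p\mid n$.

\emph{Start.} Let $\varphi_0=1$, so that $G_0=S$, and $h$ has order $p$.

\emph{Step from $m$ to $m+1$.} By (ii) $h^{p^m}\ne1$ in $G_m$, so we can choose $N_{m+1}>N_m$ with (iv). Choose any $r_{m+1}$ that is at least $r_m$ (if $m\ge1$) and satisfies the inequality in (iii). Let $B=G_m/G_m^{N_{m+1}}$, a finite $p$-group; by (ii) and (iv) the image $\bar h$ of $h$ in $B$ has order exactly $p^{m+1}$. Let $A=\varphi_m(S)$, a finite subgroup of $\mathcal N$, with $\iota$ the inclusion. Since $\varphi_m$ is a homomorphism on $G_m$ with kernel $G_m^{N_m}\supseteq G_m^{N_{m+1}}$, it induces a surjection $B\to A$. Apply Proposition~\ref{prop:ext} with $r=r_{m+1}$ and $\beta_0=\bar h$, and define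
\[
\varphi_{m+1}(g)=\iota'(\bar g),
\]
where $\bar g\in B$ is the class of $(g,\varphi_m(g))$. By Lemma~\ref{lem:Gphi}(a) $\bar g$ depends only on $gS^{N_{m+1}}$. As $\iota'$ is injective, (i) holds for $m+1$, and $\varphi_{m+1}$ is continuous; (iii) is statement (1) of the proposition.

\emph{(A2) for $\varphi_{m+1}$.} Let $g,g'\in S$. By (iii) $g\,\varphi_{m+1}(g)(g')\equiv g\,\varphi_m(g)(g')\bmod t^{r_{m+1}+1}$. As $r_{m+1}\ge N_{m+1}$, both elements have the same class in $B$. For the second element this class is the product $\bar g\,\bar g'$ in $B$. So $\varphi_{m+1}(g\,\varphi_{m+1}(g)(g'))=\iota'(\bar g\,\bar g')=\varphi_{m+1}(g)\varphi_{m+1}(g')$.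

\emph{(A1) for $\varphi_{m+1}$.} Let $g\in S^i$. If $i\ge N_{m+1}$, then $\varphi_{m+1}(g)=1$. If $i<N_{m+1}$, then $r_{m+1}\ge N_{m+1}\ge i+1$, and $\varphi_{m+1}(g)\in\varphi_m(g)\mathcal N^{r_{m+1}}\subseteq\mathcal N^{i+1}$.

\emph{(ii) for $m+1$.} The element $\beta=\varphi_{m+1}(h)=\iota'(\bar h)$ has order $p^{m+1}$. By \eqref{eq:power}, in $G_{m+1}$
\[
h^{p^{m+1}}=\bigl(u(y),1\bigr),\qquad y=\sum_{i<p^{m+1}}\beta^i(t),
\]
and $y\ne0$ by statement (2) of the proposition. So $h^{p^{m+1}}\ne1$, while its $p$-th power is $(u(y)^p,1)=1$. Hence $h$ has order $p^{m+2}$ in $G_{m+1}$. This completes the construction of the $\varphi_m$.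

\emph{Limit.} The sequence $(r_m)$ is nondecreasing and tends to infinity, as $r_m\ge N_m$ for $m\ge1$. By (iii) $\varphi=\lim\varphi_m$ exists uniformly on $S$, is continuous, and satisfies
\begin{equation}\label{eq:limit}
\varphi(g)\in\varphi_m(g)\mathcal N^{r_{m+1}}\qquad(g\in S,\ m\ge0).
\end{equation}
Condition (A1) passes to the limit as $\mathcal N^{i+1}$ is closed. For (A2), $g\,\varphi_m(g)(g')\to g\,\varphi(g)(g')$, and by uniform convergence and continuity of $\varphi$ the left-hand side of (A2) for $\varphi_m$ tends to that for $\varphi$; the right-hand side tends to $\varphi(g)\varphi(g')$. So $\varphi$ is admissible.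

From now on $G=G_\varphi$ and $G^i=G_\varphi^i$. By Lemma~\ref{lem:Gphi}, $L(G)\cong\mathfrak{sl}_n(\mathbb F_p)\otimes t\mathbb F_p[t]$. We shall use two further properties.

\begin{proposition}\label{prop:G}
\begin{enumerate}
\item[(a)] $\varphi(S^{N_m})\subseteq\mathcal N^{r_{m+1}}$, and $r_{m+1}\ge2N_m+p+1$, for all $m\ge0$.
\item[(b)] $h$ has infinite order in $G$, and $h^{p^k}\in G^{r_k}\subseteq G^{kp^k}=\gamma_{kp^k}(G)$ for all $k\ge1$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) is clear from \eqref{eq:limit}, (i) and (iii). For (b), by \eqref{eq:limit} and Lemma~\ref{lem:compare}, $G/G^N=G_m/G_m^N$ for $N\le r_{m+1}$. By (ii) $h^{p^{m+1}}=1$ in $G_m$, so $h^{p^{m+1}}\in G^{r_{m+1}}$ in $G$, and $r_{m+1}\ge(m+1)p^{m+1}$. By (iv) and $N_{m+1}\le r_{m+1}$, $h^{p^m}\notin G^{N_{m+1}}$; so $h^{p^m}\ne1$ in $G$ for all $m$. In a pro-$p$ group an element of finite order has order a power of $p$, so $h$ has infinite order.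
\end{proof}

\section{Subgroups normalized by open subgroups}\label{sec:normal}

\begin{proposition}\label{prop:hji}
Every nontrivial closed subgroup $W$ of $G$ normalized by some $G^l$ is open in $G$.
\end{proposition}

As every open subgroup contains some $G^l$, this is the last statement of Theorem~\ref{thm:main}. If $p\nmid n$, then by Lemma~\ref{lem:sl} a single nonzero leading term of $W$ generates $\mathfrak g$ as an ideal, and this suffices. If $p\mid n$, the scalar matrices form a nonzero central ideal of $\mathfrak g$, and a priori $W$ might have only scalar leading terms. Then we must look behind the leading term, where both the matrix and the substitution contribute.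

\begin{proof}
Let $I_j\subseteq\mathfrak g$ be the image of $W\cap G^j$ in $G^j/G^{j+1}\cong\mathfrak g$, an $\mathbb F_p$-subspace. For $x\in G^{l'}$ with $l'\ge l$ and $w\in W$ we have $[w,x]=w^{-1}\cdot x^{-1}wx\in W$. Taking leading terms,
\begin{equation}\label{eq:I}
[I_j,\mathfrak g]\subseteq I_{j+l'}\qquad\text{for all }l'\ge l.
\end{equation}

\emph{Step 1: if some $I_i$ contains a non-scalar $X$, then $W$ is open.} The left-normed brackets $[X,Y_1,\dots,Y_s]$ with $s\ge0$ and $Y_1,\dots,Y_s\in\mathfrak g$ span the ideal generated by $X$, which is $\mathfrak g$ by Lemma~\ref{lem:sl}. As $\mathfrak g=[\mathfrak g,\mathfrak g]$, those with $s\ge1$ also span $\mathfrak g$, and hence so do those with $1\le s\le s_0$ for some $s_0$. For $j\ge i+s_0l$ and $1\le s\le s_0$ we can write $j-i$ as a sum of $s$ integers that are all at least $l$; by \eqref{eq:I} the bracket $[X,Y_1,\dots,Y_s]$ lies in $I_j$. So $I_j=\mathfrak g$ for all $j\ge j_0=i+s_0l$. Since $W$ is closed, $G^{j_0}\subseteq W$.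

\emph{Step 2: some $I_i$ contains a non-scalar.} Let $1\ne w=(g,\alpha)\in W$, $\alpha=\varphi(g)$. If $p\nmid n$, the leading term of $w$ is a nonzero matrix of trace $0$, hence non-scalar. So let $p\mid n$; then $n\ge3$, because $p$ is odd.

By (A1) $\varphi(1)=1$, so $g\ne1$. In fact $g$ is not a scalar matrix: if $\lambda\in1+tR$ and $\lambda^n=1$, write $n=p^an'$ with $p\nmid n'$; then $\lambda^{n'}=1$ since $R$ is a domain of characteristic $p$, and $\lambda=1$ since $1+tR$ is pro-$p$. Let $k\ge1$ be maximal such that $g$ is scalar modulo $t^k$. Write $g=\lambda+t^kX'$ with $\lambda\in R$, $X'\in M_n(R)$, and let $X=X'\bmod t$. By maximality of $k$, $X$ is non-scalar. Let $r$ be the depth of $\alpha$, with $r=\infty$ if $\alpha=1$. Put $\mu=\min(k,r)$, which is finite.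

Let $a\ne b$ and let $Y=E_{ab}$; the indices will be chosen below. We form the commutator of $w$ with an element $x$ whose matrix is $y=1+t^jY$. Two terms will appear, one from $[X',Y]$ and one from $\alpha(t^j)-t^j$, and the choice of $j$ modulo $p$ will separate them. Choose $m$ with $N_m\ge\max(\mu,l)$, and choose $j\in[N_m,N_m+p]$ such that $p\mid j$ if $k\le r$, and $p\nmid j$ if $r<k$. Let $x=(y,\beta)\in G^j\subseteq G^l$, $\beta=\varphi(y)$. By Proposition~\ref{prop:G}(a) $\beta\in\mathcal N^{r_{m+1}}$ with $r_{m+1}\ge2N_m+p+1\ge j+\mu+1$, so $\beta-1\in\mathrm{End}_{j+\mu+1}$. This is the purpose of the third bound in (iii) of Section~\ref{sec:constr}: the substitution attached to $x$ does not interfere. As operators $w=g\alpha$, $x=y\beta$ and $\alpha y=\alpha(y)\alpha$. So modulo $\mathrm{End}_{j+\mu+1}$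
\[
wx-xw\equiv g\alpha y-yg\alpha=\bigl(g\,\alpha(y)-yg\bigr)\alpha,
\]
where
\[
g\,\alpha(y)-yg=\alpha(t^j)gY-t^jYg=\bigl(\alpha(t^j)-t^j\bigr)gY+t^{j+k}[X',Y].
\]

\emph{Case $k\le r$.} Then $\mu=k$ and $p\mid j$. By \eqref{eq:lead} $\alpha(t^j)-t^j\in t^{j+r+1}R$ (it is $0$ if $r=\infty$). So $wx-xw\equiv t^{j+k}[X,Y]\bmod\mathrm{End}_{j+k+1}$. The $(a,b)$ entry of $[X,E_{ab}]$ is $x_{aa}-x_{bb}$, and for $c\ne a,b$ its $(c,b)$ entry is $x_{ca}$. If $X$ is diagonal, choose $a,b$ with $x_{aa}\ne x_{bb}$. Otherwise choose $c\ne a$ with $x_{ca}\ne0$, and then $b\ne a,c$, which is possible as $n\ge3$. In both cases $Z=[X,Y]$ has a nonzero off-diagonal entry.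

\emph{Case $r<k$.} Then $\mu=r$ and $p\nmid j$; take any $a\ne b$. Write $\alpha(t)\equiv t+c_0t^{r+1}\bmod t^{r+2}$ with $c_0\ne0$. By \eqref{eq:lead} and $g\equiv1\bmod t$, $wx-xw\equiv jc_0t^{j+r}Y\bmod\mathrm{End}_{j+r+1}$. Put $Z=jc_0Y$, which is non-scalar.

In both cases $wx-xw\equiv t^{j+\mu}Z\bmod\mathrm{End}_{j+\mu+1}$ with $Z$ non-scalar. So the element $[w,x]=1+w^{-1}x^{-1}(wx-xw)$ of $W$ lies in $G\cap U_{j+\mu}=G^{j+\mu}$ and has leading term $t^{j+\mu}Z$. Hence $Z\in I_{j+\mu}$.
\end{proof}

\section{Non-linearity}\label{sec:nonlin}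

The group $G$ enters this section only through Lemma~\ref{lem:Gphi}, Proposition~\ref{prop:G}(b) and Proposition~\ref{prop:hji}. We begin with local fields, where the reason for non-linearity is visible.

\subsection{Local fields}

Let $E$ be a finite extension of $\mathbb Q_p$ or of $\mathbb F_p((\xi))$, with ring of integers $O_E$, maximal ideal $\mathfrak p$ and normalized valuation $v_E$, extended to an algebraic closure.

\begin{lemma}\label{lem:charp}
Let $\mathrm{char}\,E=p$, let $\Gamma$ be a closed subgroup of $1+M_d(\mathfrak p)$ and let $x\in\Gamma$ have infinite order. There is a constant $c$ such that $x^{p^k}\in\gamma_i(\Gamma)$ with $k\ge0$ implies $i\le cp^k$.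
\end{lemma}

\begin{proof}
From the identity \eqref{eq:comm}, $[1+M_d(\mathfrak p^i),1+M_d(\mathfrak p^j)]\subseteq1+M_d(\mathfrak p^{i+j})$, so $\gamma_i(\Gamma)\subseteq1+M_d(\mathfrak p^i)$. Let $T=x-1$. Since $(1+T)^{p^k}=1+T^{p^k}$ and $x$ has infinite order, $T$ is not nilpotent. So it has an eigenvalue $\tau\ne0$ in a finite extension of $E$. If $x^{p^k}\in\gamma_i(\Gamma)$, then $T^{p^k}$ has entries in $\mathfrak p^i$, so its eigenvalue $\tau^{p^k}$ has valuation at least $i$, that is, $p^kv_E(\tau)\ge i$. Take $c=v_E(\tau)$.
\end{proof}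

\begin{proposition}\label{prop:local}
Let $l\ge1$ and $H=G^l$. Every continuous homomorphism $\rho:H\to1+M_d(\mathfrak p)$ has finite image.
\end{proposition}

\begin{proof}
If $\rho$ is not injective, its kernel is open by Proposition~\ref{prop:hji} and we are done. Suppose that $\rho$ is injective. By compactness it is an isomorphism of $H$ onto the closed subgroup $\rho(H)$. We derive a contradiction.

\emph{Characteristic $p$.} Let $h_*=h^{p^l}$. By Proposition~\ref{prop:G}(b), $h_*\in G^{lp^l}\subseteq H$ has infinite order and
\[
h_*^{p^k}=h^{p^{k+l}}\in G^{(k+l)p^{k+l}}\subseteq G^{l\cdot kp^k}=\gamma_{kp^k}(H)\qquad(k\ge1),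
\]
where we used $(k+l)p^{k+l}\ge kp^k\cdot p^l\ge l\cdot kp^k$ and Lemma~\ref{lem:Gphi}(b). Lemma~\ref{lem:charp} gives a constant $c$ with $kp^k\le cp^k$ for all $k\ge1$, which is impossible.

\emph{Characteristic $0$.} With $D=d[E:\mathbb Q_p]$ we identify $H$ with a closed subgroup of $GL_D(\mathbb Z_p)$. For $i\ge2$ let $\Gamma_i=1+p^iM_D(\mathbb Z_p)$ and $H_i=H\cap\Gamma_i$, an open subgroup of $H$. For $i\ge2$ we have $(1+p^iX)^p\equiv1+p^{i+1}X\bmod p^{i+2}$, since the further terms are divisible by $p^{2i}$. So the $p$-th power map induces isomorphisms $\Gamma_i/\Gamma_{i+1}\to\Gamma_{i+1}/\Gamma_{i+2}$ between $\mathbb F_p$-spaces of dimension $D^2$, and therefore injections $H_i/H_{i+1}\to H_{i+1}/H_{i+2}$. The dimensions are bounded by $D^2$, so there is $i_0\ge2$ such that these injections are bijective for all $i\ge i_0$. Let $k\ge0$, and let $V_k$ be the closed subgroup of $H$ generated by all $x^{p^k}$ with $x\in H_{i_0}$. For every $i\ge i_0$ the group $V_k\cap H_{i+k}$ maps onto $H_{i+k}/H_{i+k+1}$. As $V_k$ is closed, $V_k\supseteq H_{i_0+k}$. But $V_k\subseteq G^{p^k}$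 by Lemma~\ref{lem:Gphi}(a). Therefore
\[
p^{(n^2-1)(p^k-1)}=|G:G^{p^k}|\le|G:H_{i_0+k}|\le|G:H_{i_0}|\,p^{D^2k}\qquad\text{for all }k\ge0,
\]
which is impossible.
\end{proof}

\subsection{Finite linear \texorpdfstring{$p$}{p}-groups}

\begin{lemma}\label{lem:finite}
Let $P$ be a finite $p$-subgroup of $GL_d(F)$, $F$ a field.
\begin{enumerate}
\item[(1)] If $\mathrm{char}\,F\ne p$, then $P$ has an abelian normal subgroup of index at most $d!$.
\item[(2)] If $\mathrm{char}\,F=p$, then $P$ is conjugate in $GL_d(F)$ to a group of upper unitriangular matrices. So $P$ is nilpotent of class at most $d-1$, and its exponent divides $p^s$ whenever $p^s\ge d$.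
\end{enumerate}
\end{lemma}

\begin{proof}
(1) We may take $F$ algebraically closed. By Maschke's theorem $F^d$ is a direct sum of irreducible $P$-modules. We claim that every irreducible $FP$-module $V_0$ has a basis whose lines are permuted by $P$, and use induction on $|P|$. We may assume that $P$ acts faithfully on $V_0$. If $P$ is abelian, $\dim V_0=1$. Otherwise let $N/Z(P)$ be a subgroup of order $p$ in the center of $P/Z(P)$. Then $N$ is normal in $P$, it is abelian, being generated by $Z(P)$ and one more element, and it is not central. $V_0$ is the direct sum of its $N$-weight spaces, which $P$ permutes, transitively by irreducibility. There is more than one of them, since otherwise $N$ would act by scalars and, by faithfulness, be central. Let $V_1$ be one of them and $P_1\ne P$ its stabilizer. $V_1$ is an irreducible $P_1$-module: if $V_1'$ were a proper nonzero submodule, the sum of its $P$-translates would be a proper nonzero submodule of $V_0$. By induction $V_1$ has a basis whose lines are permuted by $P_1$; its translates under representatives of $P/P_1$ form the required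 basis of $V_0$.

So $P$ is conjugate to a group of monomial matrices. The kernel of the resulting homomorphism from $P$ to the symmetric group on $d$ letters consists of diagonal matrices, so it is abelian, and its index is at most $d!$.

(2) For $0\ne x\in F^d$ the $\mathbb F_p$-span of the orbit $Px$ is a finite nonzero $\mathbb F_p$-space. By counting orbits, the number of $P$-fixed vectors in it is divisible by $p$, so there is a nonzero one. Induction on $d$ gives the first statement. The group of upper unitriangular matrices has class at most $d-1$, and $(1+T)^{p^s}=1+T^{p^s}=1$ for $T$ strictly upper triangular and $p^s\ge d$.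
\end{proof}

\subsection{Reduction to a Noetherian local ring}

From here to the end of the section suppose, for a contradiction, that $G$ is a closed subgroup of $GL_d(\mathcal R)$ with $\mathcal R$ a commutative profinite ring. A finite commutative ring is a product of finite local rings. Therefore the kernels of the homomorphisms $\rho:G\to GL_d(A)$ induced by continuous ring homomorphisms $\mathcal R\to A$, with $A$ finite local, intersect trivially. Let $\mathfrak m_A$ be the maximal ideal of $A$. By the residue characteristic of $\rho$ we mean that of $A$. In what follows $\rho$ always denotes one of these homomorphisms.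

\begin{lemma}\label{lem:l}
There is $l\ge1$ such that $H=G^l$ has the following property for all $\rho$: if the residue characteristic of $\rho$ is not $p$, then $\rho(H)$ is abelian; if it is $p$, then $\rho(H)\subseteq1+M_d(\mathfrak m_A)$.
\end{lemma}

\begin{proof}
Let the residue characteristic be $\ell\ne p$. Then $1+M_d(\mathfrak m_A)$ is an $\ell$-group, so the $p$-group $\rho(G)$ embeds in $GL_d(A/\mathfrak m_A)$. By Lemma~\ref{lem:finite}(1) some open subgroup of $G$ of index at most $d!$ has abelian image under $\rho$.

Let the residue characteristic be $p$, and let $f$ be the number of elements in a finite topological generating set of $G$. By Lemma~\ref{lem:finite}(2) the image of $G$ in $GL_d(A/\mathfrak m_A)$ is a $p$-group of class less than $d$ and of exponent dividing a fixed $p^s\ge d$. Its $i$-th lower central factor is generated by at most $f^i$ commutators and has exponent dividing $p^s$. So its order is bounded in terms of $f,d,p$, and the kernel of $G\to GL_d(A/\mathfrak m_A)$ has bounded index.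

A finitely generated profinite group has only finitely many open subgroups of bounded index. Take $l$ such that $G^l$ lies in all those that occur here.
\end{proof}

From now on $l$ and $H=G^l$ are as in Lemma~\ref{lem:l}.

\begin{lemma}\label{lem:Q}
$H$ is isomorphic to a closed subgroup of $1+M_d(\mathfrak m_Q)$ for some complete Noetherian local ring $Q$ with residue field $\mathbb F_p$ and maximal ideal $\mathfrak m_Q$.
\end{lemma}

\begin{proof}
The idea is to write down the generic $d$-dimensional representation and to specialize it. Let $h_1,\dots,h_f$ generate $H$ topologically. Let $F$ be the free pro-$p$ group on $y_1,\dots,y_f$ and $\psi:F\to H$ the surjection with $y_i\mapsto h_i$. Let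
\[
\Lambda=\mathbb Z_p[[x^{(i)}_{ab}:1\le i\le f,\ 1\le a,b\le d]],\qquad \Theta:F\to1+M_d(\mathfrak m_\Lambda),\quad y_i\mapsto1+(x^{(i)}_{ab}).
\]
$\Theta$ exists because its target is a pro-$p$ group. For each $\rho$ of residue characteristic $p$ the entries of $\rho(h_i)-1$ lie in the nilpotent ideal $\mathfrak m_A$. So there is a continuous homomorphism $\omega_\rho:\Lambda\to A$ that sends $x^{(i)}_{ab}$ to the $(a,b)$ entry of $\rho(h_i)-1$, and $\omega_\rho\circ\Theta=\rho\circ\psi$. Let $I=\bigcap_\rho\ker\omega_\rho$ and $H_0=\bigcap_\rho\ker(\rho|_H)$, both over all $\rho$ of residue characteristic $p$, and let $Q=\Lambda/I$. For $y\in F$,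
\[
\Theta(y)\equiv1\bmod I\iff\psi(y)\in H_0 .
\]
So, if $Q\ne0$, then $H/H_0$ is isomorphic to a closed subgroup of $1+M_d(\mathfrak m_Q)$.

It remains to show that $H_0=1$; then, as $H\ne1$, some $\rho$ of residue characteristic $p$ exists, and $Q\ne0$. The group $[H_0,H_0]$ is killed by all $\rho$ of residue characteristic $p$, and also by all others, since for those $\rho(H)$ is abelian. So $H_0$ is abelian. It is closed and normal in $H=G^l$. If $H_0\ne1$, then it is open by Proposition~\ref{prop:hji}, contradicting Lemma~\ref{lem:Gphi}(c).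
\end{proof}

\subsection{End of the proof}

We fix $Q$ as in Lemma~\ref{lem:Q} and regard $H$ as a subgroup of $1+M_d(\mathfrak m_Q)$. We first show that $H$ has small image modulo every prime $P$ of $Q$ with $\dim Q/P\le1$, and then that these primes suffice to detect $Q$ up to nilpotents.

\begin{lemma}\label{lem:dim1}
If $P$ is a prime of $Q$ with $\dim Q/P=1$, then the image of $H$ in $GL_d(Q/P)$ is finite.
\end{lemma}

\begin{proof}
$O=Q/P$ is a complete Noetherian local domain with residue field $\mathbb F_p$ and maximal ideal $\mathfrak m_O$. Let $\xi=p$ if $p\ne0$ in $O$; otherwise let $\xi$ be any nonzero element of $\mathfrak m_O$. Then $O/\xi O$ is Artinian with finite residue field, hence finite, and the $\xi$-adic and $\mathfrak m_O$-adic topologies of $O$ coincide. Let $O_0=\mathbb Z_p$, respectively $O_0=\mathbb F_p[[T]]$ acting on $O$ through $T\mapsto\xi$. As $O_0$ is complete, $O$ is $\xi$-adically separated and $O/\xi O$ is finite, $O$ is a finitely generated $O_0$-module \cite[Thm.~8.4]{matsumura}. The map $O_0\to O$ is injective, since its kernel is a prime not containing $p$, respectively $T$. So $E=\mathrm{Frac}(O)$ is a finite extension of $\mathbb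 Q_p$ or of $\mathbb F_p((\xi))$, and $O\subseteq O_E$. As $O_E$ is integral over $O$, the maximal ideal $\mathfrak p$ of $O_E$ lies over a maximal ideal of $O$, so $\mathfrak m_O\subseteq\mathfrak p$. We obtain a continuous homomorphism $H\to1+M_d(\mathfrak m_O)\subseteq1+M_d(\mathfrak p)$, which has finite image by Proposition~\ref{prop:local}.
\end{proof}

\begin{lemma}\label{lem:primes}
Every prime $P_0$ of $Q$ is the intersection of the primes $P\supseteq P_0$ with $\dim Q/P\le1$.
\end{lemma}

\begin{proof}
Let $O=Q/P_0$. If $\dim O=0$ there is nothing to prove. Let $\dim O\ge1$ and $0\ne f\in O$. We need a prime $P$ of $O$ with $f\notin P$ and $\dim O/P\le1$. Multiplying $f$ by a nonzero element of the maximal ideal we may assume that $f$ lies in the maximal ideal. Let $P$ be maximal among the primes of $O$ that do not contain $f$. In $O/P$ every nonzero prime contains the image $\bar f\ne0$ of $f$. So every prime of height one in $O/P$ is minimal over $\bar f$, and there are only finitely many of them. But a Noetherian local domain of dimension at least $2$ has infinitely many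 primes of height one: otherwise, by prime avoidance, its maximal ideal contains a nonzero element that lies in none of them, whereas a minimal prime over this element has height one by Krull's principal ideal theorem. Hence $\dim O/P\le1$.
\end{proof}

\begin{proof}[Proof that $G$ is not linear]
By Lemma~\ref{lem:primes} the intersection of all primes $P$ of $Q$ with $\dim Q/P\le1$ is the nilradical $\mathfrak n$ of $Q$, and $\mathfrak n$ is nilpotent. Let $P$ be such a prime. If $\dim Q/P=0$, then $P=\mathfrak m_Q$ and $H$ has trivial image in $GL_d(Q/P)$. If $\dim Q/P=1$, the image is a finite $p$-group by Lemma~\ref{lem:dim1}. By Lemma~\ref{lem:finite}, over the fraction field of $Q/P$, it is nilpotent of class less than $d$ or has an abelian subgroup of index at most $d!$. Let $H_2$ be the intersection of all open subgroups of $H$ of index at most $d!$; it is open, since $H$ is finitely generated. For all these $P$ the image of $H_2$ is nilpotent of class at most $d$. So $W=\gamma_{d+1}(H_2)$ has trivial image in all these $GL_d(Q/P)$, that is, $W\subseteq1+M_d(\mathfrak n)$. The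 latter group is nilpotent, being filtered by the $1+M_d(\mathfrak n^i)$. So $W$ is nilpotent.

By Lemma~\ref{lem:Gphi}(c) $H_2$ is not nilpotent, so $W\ne1$. $W$ is closed, and it is normal in the open subgroup $H_2$, hence normalized by some $G^{l'}$. By Proposition~\ref{prop:hji} $W$ is open, and being nilpotent it contradicts Lemma~\ref{lem:Gphi}(c). So $G$ is not linear, and the proof of Theorem~\ref{thm:main} is complete.
\end{proof}

\section{Proof of Theorem \ref{thm:supp}}\label{sec:supp}

\subsection*{(a) Representations of open subgroups}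

Let $U$ be open in $G$ and let $\rho:U\to GL_d(\mathcal R)$ be continuous with infinite image. Its kernel is closed and normalized by $U$. If it were nontrivial, it would be open by Proposition~\ref{prop:hji}, and the image would be finite. So $\rho$ is injective. The induced representation $G\to GL_{d|G:U|}(\mathcal R)$ is continuous, and its kernel lies in $\ker\rho=1$. By compactness $G$ is isomorphic to a closed subgroup of $GL_{d|G:U|}(\mathcal R)$, contradicting the non-linearity of $G$.

\subsection*{(b) The number of groups}

A group $G$ as in Theorem~\ref{thm:main} has $G/\gamma_2(G)$ finite, so it is finitely generated, and it is the quotient by a closed subgroup of a finitely generated free pro-$p$ group. The latter is countably based and has at most $2^{\aleph_0}$ closed subsets. So there are at most $2^{\aleph_0}$ isomorphism classes.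

For the lower bound call the data $(\varphi_i,N_i)_{0\le i\le m}$, $(r_i)_{1\le i\le m}$ of Section~\ref{sec:constr} up to stage $m$ a \emph{state}, and call a limit group $G$ obtained by continuing the construction from it a \emph{completion} of the state. We claim that every state has two extensions to longer states such that no completion of the first is isomorphic to a completion of the second. Iterating, we get a binary tree of states whose $2^{\aleph_0}$ branches give pairwise non-isomorphic groups.

Let a state of stage $m$ be given. The group $G_m$ is linear: $\varphi_m=1$ on $S^{N_m}$, so its open subgroup $G_m^{N_m}$ is the matrix group $S^{N_m}\subseteq GL_n(\mathbb F_p[[t]])$, and we can induce. Let $G^{(1)}$ be any completion of the state. It is not linear, so $G^{(1)}\not\cong G_m$. Then there is $i$ with $G^{(1)}/\gamma_i(G^{(1)})\not\cong G_m/\gamma_i(G_m)$: otherwise the sets of isomorphisms between these finite quotients would be finite and nonempty for all $i$, and an element of their inverse limit would be an isomorphism $G^{(1)}\cong G_m$.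

\emph{First extension.} Let $M>m$ be a stage in the construction of $G^{(1)}$ with $N_M\ge i$, and take its state of stage $M$. For every completion $G'$ of it we have $r_{M+1}\ge N_{M+1}\ge i$. So by \eqref{eq:limit}, Lemma~\ref{lem:compare} and $\gamma_i=G^i$ (Lemma~\ref{lem:Gphi}(b)), $G'/\gamma_i(G')\cong G_M/\gamma_i(G_M)$. This applies to $G^{(1)}$ too, and $G'/\gamma_i(G')\cong G^{(1)}/\gamma_i(G^{(1)})$.

\emph{Second extension.} Extend the given state by one step in which $r_{m+1}\ge i$. By the same argument all completions $G''$ of the new state satisfy $G''/\gamma_i(G'')\cong G_m/\gamma_i(G_m)$.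

By the choice of $i$ no $G'$ is isomorphic to any $G''$.

\subsection*{(c) The speed of $p$-powers}

In (iii) of Section~\ref{sec:constr} require in addition $r_{m+1}\ge f(m+1)$. By Proposition~\ref{prop:G}(b) $h$ has infinite order and $h^{p^k}\in G^{r_k}\subseteq\gamma_{f(k)}(G)$ for all $k\ge1$.

For the second statement we bring $\Gamma$ into the form required by Lemma~\ref{lem:charp}. The compact group $\Gamma$ stabilizes an $O_E$-lattice in $E^d$; so, after conjugation, $\Gamma\subseteq GL_d(O_E)$. By Lemma~\ref{lem:finite}(2), and after a conjugation in $GL_d(O_E)$, we may assume that $\Gamma$ is upper unitriangular modulo the maximal ideal $\mathfrak p$. Let $\varpi$ be a uniformizer of $E$ and $E'=E(\varpi^{1/d})$, with maximal ideal $\mathfrak p'$. Conjugate by a diagonal matrix whose entries are powers of $\varpi^{1/d}$ so that the $(a,b)$ entry of every matrix is multiplied by $\varpi^{(b-a)/d}$. Consider the entries of $y-1$ for $y\in\Gamma$. For $a<b$ they now have positive valuation. For $a>b$ they were in $\mathfrak p$ and still have positive valuation, because $a-b<d$.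 For $a=b$ they are in $\mathfrak p$ as before. So we may assume $\Gamma\subseteq1+M_d(\mathfrak p')$, and Lemma~\ref{lem:charp} over $E'$ gives the constant $c$.

\subsection*{(d) Other Lie algebras}

Let now $p$ be any prime. Put $S^i=\ker(\mathbf G(R)\to\mathbf G(R/t^i))$, $S=S^1$. For $i\ge1$ the kernel of $\mathbf G(R/t^{i+1})\to\mathbf G(R/t^i)$ consists of the matrices $1+t^iX$, $X\in M_d(\mathbb F_p)$, that satisfy the equations of $\mathbf G$. They have entries in the subring $\mathbb F_p+t^i\mathbb F_p$ of $R/t^{i+1}$, which is a ring of dual numbers, so the condition is $X\in\mathfrak g$. As $\mathbf G$ is smooth and $R$ is complete, $\mathbf G(R)\to\mathbf G(R/t^{i+1})$ is surjective. So $1+t^iX+\cdots\mapsto X$ induces an isomorphism $S^i/S^{i+1}\cong\mathfrak g$. The bracket of $\mathfrak g\subseteq\mathfrak{gl}_d(\mathbb F_p)$ is the matrix commutator. As $\mathbf G$ is defined over $\mathbb F_p$, $\mathcal N$ acts on $S$ entrywise.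

In the construction replace the matrix size $n$ by $d$ (so $V=R^d$), the number $n^2-1$ by $\dim\mathfrak g$, and the matrices $u(y)$ of Section~\ref{sec:first} by the values of the given homomorphism $u$. For $y\in tR$ we have $u(y)\in S$, since $u(y)\equiv u(0)=1\bmod t$; $u(y)\ne1$ if $y\ne0$, since $u$ is a closed immersion; $u(y)u(y')=u(y+y')$ and $u(y)^p=u(py)=1$; and $\alpha(u(y))=u(\alpha(y))$ for $\alpha\in\mathcal N$, since $u$ is defined over $\mathbb F_p$. So \eqref{eq:u} and \eqref{eq:power} hold, and again $h=u(t)$.

Section~\ref{sec:twisted}, apart from Lemma~\ref{lem:sl}, uses only that $\mathfrak g$ is perfect, which holds because $[\mathfrak g,\mathfrak g]$ is a nonzero ideal of the simple algebra $\mathfrak g$. Section~\ref{sec:ext} does not involve $\mathfrak g$ and is valid for every prime, and Section~\ref{sec:constr} is unchanged. In the proof of Proposition~\ref{prop:hji} any nonzero leading term of $W$ generates $\mathfrak g$ as an ideal; so Step~1 of that proof, with ``non-scalar'' replaced by ``nonzero'', applies at once, and Step~2 is not needed. In Section~\ref{sec:nonlin}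 the group $G$ enters only through the results quoted at its beginning, and the arguments are valid for every prime; in particular the computation of $p$-th powers in Proposition~\ref{prop:local} was made for $i\ge2$, where it holds also for $p=2$. In the proof of Theorem~\ref{thm:main} the oddness of $p$ was used only in Lemma~\ref{lem:sl} and, through $n\ge3$ when $p\mid n$, in Step~2 of the proof of Proposition~\ref{prop:hji}. This proves (d), and with it Theorem~\ref{thm:supp}.

\begin{thebibliography}{9}
\bibitem{nottf} \emph{New just-infinite pro-$p$ groups of finite width and subgroups of the Nottingham group}, \url{https://m-ershov.github.io/Research/nottf.pdf}.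
\bibitem{matsumura} Matsumura, \emph{Commutative Ring Theory}, Thm.~8.4.
\end{thebibliography}
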